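# Two cycles covering a set, and how large their intersection can be made

## 1. The first guess: $k$ common vertices can always be reached

All graphs are finite and simple, so a cycle has at least $3$ vertices. For a cycle $C$ we write $V(C)$ for its vertex set and $|C|=|V(C)|$. Let $k\ge 2$. A graph is **$k$-connected** if it has more than $k$ vertices and deleting any set of fewer than $k$ vertices leaves a connected graph. In such a graph every vertex has degree at least $k$: otherwise, deleting the fewer than $k$ neighbors of a vertex $v$ would separate $v$ from the vertices that remain.

Take two distinct cycles in a $k$-connected graph. We may replace them by two other distinct cycles, as long as every vertex covered before is still covered. How large can we make the intersection? The natural guess is that high connectivity lets us reroute until the cycles share $k$ vertices.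

**Conjecture (Chen–Chen–Liu).** If $C_1$ and $C_2$ are distinct cycles in a $k$-connected graph $G$, then there are distinct cycles $C_1'$ and $C_2'$ in $G$ such that $V(C_1)\cup V(C_2)\subseteq V(C_1')\cup V(C_2')$ and $|V(C_1')\cap V(C_2')|\ge k$.

The problem is taken from "Extremal Problems On Cycles, Packing, And Decomposition Of Graphs". Let us test the guess.

**Example: $K_{k,2k}$.** This graph is $k$-connected, since after deleting fewer than $k$ vertices both sides are still nonempty. A cycle alternates between the sides, so it has at most $k$ vertices on the large side. Two cycles that cover everything must therefore each use exactly $k$ vertices of the large side, with no repetition, and hence all $k$ vertices of the small side. Such pairs exist, and their intersection has exactly $k$ vertices. So the guess holds for these pairs, and $k$ could not be replaced by $k+1$ in it.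

**The case $k=2$ by hand.** Let $t=|V(C_1)\cap V(C_2)|$. If $t\ge2$ there is nothing to do.

If $t=0$, Menger's theorem gives two disjoint paths $P,P'$ from $C_1$ to $C_2$, with no inner vertices on either cycle. Let their ends be $q,q'\in V(C_1)$ and $r,r'\in V(C_2)$. The vertices $q,q'$ split $C_1$ into two arcs $M,M'$, and $r,r'$ split $C_2$ into two arcs $N,N'$. The cycles $M\cup P\cup N\cup P'$ and $M'\cup P\cup N'\cup P'$ are distinct (only the first contains the edges of $M$), cover everything, and share $q,q',r,r'$.

If $t=1$, say the common vertex is $x$, then $G-x$ is connected. So it contains a path $P$ from some $q\in V(C_1)\setminus\{x\}$ to some $r\in V(C_2)\setminus\{x\}$ with no inner vertex on $C_1\cup C_2$. Choose an $x$–$q$ arc $M$ of $C_1$ and an $x$–$r$ arc $N$ of $C_2$. Replace $M$ in $C_1$ by $N\cup P$, and $N$ in $C_2$ by $M\cup P$. Each new path again joins $x$ to $q$, respectively $x$ to $r$, so we get two cycles. They cover everything and share $x,q,r$. They are distinct: the edge of $C_1$ at $q$ that is not in $M$ lies on the first cycle only.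

So the guess is right for $k=2$, and the rerouting looks robust. The full result is as follows.

**Theorem 1.** For every $k\ge16$ there are a $k$-connected graph $G$ and cycles $C_1\ne C_2$ in $G$ with $V(C_1)\cup V(C_2)=V(G)$ such that *any* two cycles $D_1,D_2$ of $G$ with $V(D_1)\cup V(D_2)=V(G)$ satisfy $|V(D_1)\cap V(D_2)|=k-1$. Hence the conjecture fails for every $k\ge16$.

**Theorem 2.** Let $k\ge2$, let $G$ be $k$-connected, and let $C_1\ne C_2$ be cycles in $G$. Then there are distinct cycles $C_1',C_2'$ with $V(C_1)\cup V(C_2)\subseteq V(C_1')\cup V(C_2')$ and
$$|V(C_1')\cap V(C_2')|\ge\min\{k,\,1+\sqrt{k+1}\}.$$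
In particular the conjecture is true for $k\in\{2,3,4\}$.

The cases $5\le k\le15$ are not decided here. We prove Theorem 2 first, because it is the natural rerouting argument pushed as far as it goes. The place where it stops shows how to build the graph of Theorem 1.

## 2. Exchanges along connections: proof of Theorem 2

We use three textbook facts.

* **Menger's theorem.** For vertex sets $A,B$ of a graph, an $A$–$B$ path is a path with only its first vertex in $A$ and only its last in $B$. The maximum number of disjoint $A$–$B$ paths equals the minimum size of a vertex set meeting all of them.
* **Fan lemma.** In a $k$-connected graph, from a vertex $v\notin Y$ there are $\min(k,|Y|)$ paths to distinct vertices of $Y$ that share only $v$ and meet $Y$ only in their ends.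
* **Dirac's theorem** (G. A. Dirac, Math. Nachr. 22 (1960)). In a $k$-connected graph, $k\ge2$, any $k$ vertices lie on a common cycle.

**Lemma A.** Let $G$ be $k$-connected, $k\ge2$, with at least two cycles, and let $D$ be a cycle with $|D|\ge k$. Then there is a cycle $D'\ne D$ with $|V(D)\cap V(D')|\ge k$.

*Proof.* Write $N=|D|$. Suppose first that some vertex $v$ is not on $D$. Take a fan of $k$ paths from $v$ to $D$. Its $k$ ends split $D$ into $k$ arcs, whose interiors contain $N-k$ vertices in total, so some arc has at most $(N-k)/k$ interior vertices. Replace this arc by the two fan paths that end at its ends. The result is a cycle $D'$ through $v$, so $D'\neq D$, and it keeps at least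
$$N-\frac{N-k}{k}=N\Bigl(1-\frac1k\Bigr)+1\ \ge\ k\Bigl(1-\frac1k\Bigr)+1=k$$
vertices of $D$.

Now suppose $D=v_1v_2\dots v_N$ contains all vertices, so $N\ge k+1$. If $k=2$, a second cycle of $G$ uses an edge outside $D$, which is a chord of $D$. The chord together with one arc of $D$ is a cycle $\ne D$ with at least three vertices, all on $D$. If $k\ge3$, then $v_1$ has degree at least $k$, so it has at least $k-1$ neighbors in $\{v_2,\dots,v_{N-1}\}$. Their indices are $k-1$ distinct integers that are at least $2$, so the largest, $j$, satisfies $k\le j\le N-1$. Take $D'=v_1v_2\dots v_jv_1$; it has $j\geq k\ge 3$ vertices and is not $D$ because $j<N$. $\square$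

**Step 1: choose an extremal pair.** The purpose is to turn every rerouting into a contradiction. Let $W$ be the union of the vertex sets of the two given cycles. Among all pairs of distinct cycles covering $W$ choose one, again called $(C_1,C_2)$, with $t=|V(C_1)\cap V(C_2)|$ maximum. Assume $t<k$; we show $t\ge1+\sqrt{k+1}$. If a cycle $D$ with $|D|\ge k$ contained $V(C_1)\cup V(C_2)$, then $D$ and the cycle $D'$ of Lemma A would be distinct, cover $W$, and share at least $k>t$ vertices. Hence
$$\text{no cycle of length at least } k \text{ contains } V(C_1)\cup V(C_2). \tag{1}$$

**Step 2: neither vertex set contains the other.** We need vertices outside the intersection on both sides. Suppose $V(C_1)\subseteq V(C_2)$. If $|C_2|\ge k$, then $C_2$ contradicts (1). If $|C_2|<k$, choose $k$ vertices including $V(C_2)$; by Dirac's theorem they lie on a cycle, which contradicts (1). The other inclusion is symmetric.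

**Step 3: both cycles are long, $|C_1|,|C_2|\ge2k$.** This provides the room Menger's theorem needs. Suppose $|C_1|\le2k-1$. By Step 2 there is $r\in V(C_2)\setminus V(C_1)$. Take a fan of $\min(k,|C_1|)$ paths from $r$ to $C_1$. Two of its ends are consecutive on $C_1$: if $|C_1|\le k$ every vertex of $C_1$ is an end, and otherwise there are $k$ ends, more than half of the at most $2k-1$ vertices of $C_1$. Replace the edge between two consecutive ends by the two fan paths. This gives a cycle $C_1'$ with $V(C_1)\cup\{r\}\subseteq V(C_1')$. By Step 2, $C_1'\ne C_2$. The pair $(C_1',C_2)$ covers $W$ and its intersection contains $V(C_1)\cap V(C_2)$ and $r$, contradicting the choice of $t$. The argument for $C_2$ is symmetric.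

**Step 4: connections.** Let $X=V(C_1)\cap V(C_2)$, so $|X|=t$. We want paths along which to exchange. In $G-X$ consider $A=V(C_1)\setminus X$ and $B=V(C_2)\setminus X$, both with at least $2k-t$ vertices. A set of fewer than $k-t$ vertices of $G-X$ leaves vertices of both $A$ and $B$, and together with $X$ it has fewer than $k$ vertices, so what remains is connected and contains an $A$–$B$ path. By Menger's theorem $G-X$ has $k-t\ge1$ disjoint $A$–$B$ paths. They have no inner vertices on $C_1\cup C_2$. Fix them and call them **connections**.

From now on, an exchange that produces cycles $C_1',C_2'$ covering $V(C_1)\cup V(C_2)$, each containing $X$ and some further common vertices, is a contradiction. If $C_1'\ne C_2'$, it violates the maximality of $t$. If $C_1'=C_2'$, this cycle has at least $|C_1|\ge2k$ vertices and violates (1).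

**Step 5: $t\ge1$.** If $t=0$, there are $k\ge2$ connections, and the exchange of Section 1 with two of them gives a covering pair with at least four common vertices.

The components of $C_i-X$ are called **segments** of $C_i$. Since $t\ge1$ they are paths, and there are at most $t$ of them. The neighbors in $X$ of the ends of a segment along $C_i$ are its **attachments**. For example, if $C_1=x_1\,u\,v\,x_2\,x_3\,w\,x_1$ with $X=\{x_1,x_2,x_3\}$, the segments are $uv$, with attachments $x_1,x_2$, and $w$, with attachments $x_3,x_1$; there is none between $x_2$ and $x_3$.

**Step 6: no connection joins a segment $Q$ of $C_1$ to a segment $S$ of $C_2$ with a common attachment $x$.** Let $P$ be such a connection, from $q\in Q$ to $r\in S$. Let $Q[x,q]$ be an $x$–$q$ arc of $C_1$ with interior in $Q$, and $S[x,r]$ an $x$–$r$ arc of $C_2$ with interior in $S$. Replace $Q[x,q]$ in $C_1$ by $S[x,r]\cup P$, and $S[x,r]$ in $C_2$ by $Q[x,q]\cup P$. Vertices of $S$ are not on $C_1$, vertices of $Q$ are not on $C_2$, and the interior of $P$ avoids both, so the results are cycles. What one cycle loses the other gains, so everything stays covered. No vertex of $X$ was in the removed interiors. Both new cycles contain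 $X\cup\{q,r\}$, a contradiction.

**Step 7: no two connections join the same pair of segments $Q,S$.** Let $P,P'$ be two such connections with ends $q,q'\in Q$ and $r,r'\in S$. Let $Q[q,q']$ and $S[r,r']$ be the subpaths of $Q$ and $S$ between these ends. Replace $Q[q,q']$ in $C_1$ by $P\cup S[r,r']\cup P'$, and $S[r,r']$ in $C_2$ by $P\cup Q[q,q']\cup P'$. As before these are cycles covering everything, and both contain $X\cup\{q,q',r,r'\}$, a contradiction.

**Step 8: count.** If $t\le2$, every segment is attached to all of $X$. If $t=3$, the attachments of a segment form a 2-subset of the 3-set $X$, and two 2-subsets of a 3-set meet. So for $t\le3$ any segment of $C_1$ and any segment of $C_2$ share an attachment, and Step 6 allows no connection at all, contradicting $k-t\ge1$. Hence $t\ge4$.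

Now let $Q$ be a segment of $C_1$, with its two distinct attachments $x,x'$. The set $X$ divides $C_2$ into $t$ arcs. Two of them end at $x$ and two at $x'$, and at most one arc is counted twice, so at least three arcs have $x$ or $x'$ as an end. So at most $t-3$ segments of $C_2$ share no attachment with $Q$. By Step 6 only these can be connected to $Q$, and by Step 7 each by at most one connection. There are at most $t$ segments $Q$, so
$$k-t\le t(t-3), \tag{2}$$
that is, $(t-1)^2\ge k+1$, so $t\ge1+\sqrt{k+1}$.

Thus the maximum $t$ is at least $k$ or at least $1+\sqrt{k+1}$. If $k\le4$, then $t<k$ would give $t\le3$, which Step 8 excludes; so $t\ge k$ for $k=2,3,4$. This proves Theorem 2. $\blacksquare$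

## 3. Four common vertices and one connection

The smallest values that (2) permits with $t<k$ are $t=4$, $k=5$. Then there is one connection, and it may join "opposite" segments. Is this just a weakness of our two exchanges? Inside $C_1\cup C_2$ and the connection, no exchange of any kind helps, as the following example shows.

Let $x_1,x_2,x_3,x_4$ be four vertices with indices in $\mathbb Z_4$. For each $i$ let $Q_i$ and $S_i$ be two $x_i$–$x_{i+1}$ paths, all eight paths internally disjoint. Let $C_1$ be the union of the $Q_i$ and $C_2$ the union of the $S_i$. Add a path $P$ from an inner vertex $q$ of $Q_1$ to an inner vertex $r$ of $S_3$, otherwise disjoint from everything. The vertex $q$ splits $Q_1$ into two halves and $r$ splits $S_3$ into two halves. Assume that each of these four halves and each of the other six paths has an inner vertex. Call these ten paths *pieces*.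

**Claim.** Any two cycles $D_1,D_2$ of this graph that cover $V(C_1)\cup V(C_2)$ have exactly $x_1,\dots,x_4$ in common.

*Proof.* Each piece has an inner vertex of degree $2$, which is covered, so each piece lies in $D_1$ or in $D_2$. Each $x_i$ is an end of four pieces, and the two cycles use at most four edges at $x_i$ in total, counted with multiplicity. So each piece lies in exactly one cycle, whose index we call its *label*, and each $x_i$ lies on both cycles, with two pieces of each label.

Suppose the two halves of $Q_1$ have the same label. Then the cycle with that label uses both $Q_1$-edges at $q$, and the other cycle cannot pass through $q$, so $P$ is not used. Then each cycle through $r$ uses both halves of $S_3$, so $r$ lies on one cycle only, and the claim holds.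

Suppose the halves of $Q_1$ have different labels. The paths $Q_2,S_2$ have different labels, since otherwise their union would be one of the cycles and would miss $x_1$; likewise $Q_4$ and $S_4$. So at $x_1$ the paths $Q_4,S_4$ account for one label each, and therefore $S_1$ and the half of $Q_1$ at $x_1$ have different labels. In the same way, at $x_2$, the path $S_1$ and the half of $Q_1$ at $x_2$ have different labels. So both halves of $Q_1$ have the label that $S_1$ does not have, a contradiction. $\square$

This graph is not $5$-connected, so it is not a counterexample. But it contains the mechanism we want. If the two cycles switch roles in the middle of one path between $x_i$ and $x_{i+1}$ and nothing else nearby switches, the labels at $x_i$ and $x_{i+1}$ do not balance. A switch must be accompanied by another switch close by, and each switch uses a connection that leads far away, where again a second switch is required. We shall arrange the connections so that this chain of requirements can never be met.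

One further observation tells us how few connections we need. If the intersection $X$ has $k-1$ vertices, then $k$-connectivity asks of $G-X$ only that it be connected. A tree of connections will do.

## 4. The graph: $2n$ strands through $n$ common vertices

Let $n=k-1\ge15$. Indices $i$, called **positions**, are taken in $\mathbb Z_n$. Let $X=\{x_i:i\in\mathbb Z_n\}$.

**Strands and blocks.** For each position $i$ and each $j\in\{0,1\}$ there is a *strand* $s=(i,j)$. It consists of a vertex $z_s$ and two *blocks* $B_s^-$ (left) and $B_s^+$ (right). Each block $B$ is the disjoint union of independent sets $A_B$ and $I_B$ with $|A_B|=n+1$, $|I_B|=n+2$.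

The edges are:

* (E1) $A_B$ is complete to $I_B$, for every block $B$.
* (E2) For $s=(i,j)$, $I_{B_s^-}$ is complete to $\{x_i,z_s\}$ and $I_{B_s^+}$ is complete to $\{z_s,x_{i+1}\}$.
* (E3) Every vertex of every $A_B$ is adjacent to every vertex of $X$.
* (E4) *Links* $z_sz_{s'}$ for $ss'\in E(\mathcal L)$, where $\mathcal L$ is a tree on the set of strands, described below.

So a strand $(i,j)$ is a thick path $x_i$ – left block – $z_s$ – right block – $x_{i+1}$. A block is $K_{n+1,n+2}$. A path that contains all vertices of $K_{m,m+1}$ alternates between the classes and has $2m+1$ vertices, so both its ends lie in the larger class. For instance, with $A=\{p,q\}$ and $I=\{1,2,3\}$ such a path is $1\,p\,2\,q\,3$ up to renaming. Hence a cycle that passes through a block once and picks up all its vertices enters and leaves through $I_B$, so it does not use (E3). The edges (E3) are there for connectivity only; Section 5 shows that the cycles cannot use them.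

**The tree $\mathcal L$.** There are five *sites* $a,b,c,d,e$ with positions $p_a=0$, $p_b=3$, $p_c=6$, $p_d=9$, $p_e=12$. The *hub* of site $i$ is the strand $(p_i,0)$. The triples $\{p_i-1,p_i,p_i+1\}$ are disjoint because $n\ge15$. Every strand that is not a hub is called a *leaf*. Some leaves belong to a site and have a type:

* $(p_i,1)$ has type $\mathrm C$ (center) at site $i$;
* $(p_i+1,0)$ and $(p_i+1,1)$ have type $\mathrm R$ (right) at site $i$;
* $(p_i-1,0)$ and $(p_i-1,1)$ have type $\mathrm L$ (left) at site $i$.

The leaves at positions $14,\dots,n-2$ (none if $n=15$) belong to no site. Every leaf $s$ gets a *target* $f(s)$, which is one of the five sites. The edges of $\mathcal L$ join each leaf $s$ to the hub of $f(s)$, and join the hubs of $a,b,c,d,e$ in a path in this order. Whatever the targets are, $\mathcal L$ is a tree and every leaf has degree $1$ in it.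

We leave the targets open until Section 8, where we shall know what they have to do. Until then we assume only
$$\text{a leaf at site } i \text{ has target } \ne i. \tag{3}$$

Condition (3) is certainly needed. Suppose $(0,1)$ had target $a$, so that $z_{(0,0)}z_{(0,1)}$ is a link. Let $D_1$ go from $x_0$ through the left block of $(0,0)$, over the link, and through the right block of $(0,1)$ to $x_1$. Let $D_2$ go from $x_0$ through the left block of $(0,1)$, over the link, and through the right block of $(0,0)$ to $x_1$. Let both continue along strands $(i,0)$, respectively $(i,1)$. They would cover everything and share $n+2$ vertices. This is the exchange of Step 6 in Section 2.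

**$G$ is $k$-connected.** Clearly $|V(G)|>k$. Let $D$ be a set of at most $n=k-1$ vertices. If some $x\in X$ is not in $D$, then all surviving vertices of all sets $A_B$ are adjacent to $x$. Every other surviving vertex has a surviving neighbor that leads there. A vertex $x'\in X$ is adjacent to all of the $4n(n+1)>n$ vertices in the sets $A_B$. A vertex of $I_B$ has $n+1>n$ neighbors in $A_B$. A vertex $z_s$ has $2(n+2)>n$ neighbors in the sets $I_B$ of its two blocks. So $G-D$ is connected. If $X\subseteq D$, then $D=X$ since $|X|=n$. The blocks are connected, $z_s$ joins the two blocks of $s$, and the links join all the strands because $\mathcal L$ is connected. So $G-D$ is connected.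

**The cycles $C_1,C_2$.** Let $C_{j+1}$ run through $x_0,(0,j),x_1,(1,j),\dots$ and traverse the strand $(i,j)$ as: $x_i$, a Hamiltonian path of the left block with ends in $I_{B^-}$, $z_{(i,j)}$, a Hamiltonian path of the right block with ends in $I_{B^+}$, $x_{i+1}$. Then $V(C_1)\cup V(C_2)=V(G)$ and $V(C_1)\cap V(C_2)=X$, which has $k-1$ elements.

From now on $D_1,D_2$ are cycles with $V(D_1)\cup V(D_2)=V(G)$. **We have to show $V(D_1)\cap V(D_2)=X$.** Indices $1,2$ of the cycles are called *labels*; for a label $m$ let $\bar m=3-m$.

## 5. Counting the edges that leave a block

The aim of this section is that each block is met by exactly one of the two cycles, and in a single path. Let $Z=\{z_s\}$ and $T=X\cup Z$, so $|T|=3n$. There are $4n$ blocks. The edges inside $T$ are exactly the links, and every edge leaving a block ends in $T$.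

**Step 1: each $D_l$ contains at least two vertices of $T$.** This excludes degenerate cycles. If a cycle $D$ meets $T$, then $D-T$ has at most $|V(D)\cap T|\le3n$ components, each inside one block; if $D$ misses $T$, it lies inside one block. Suppose $|V(D_1)\cap T|\le1$. Then $D_1$ meets at most one block and $D_2$ at most $3n$ blocks. But all $4n$ blocks are covered, and $3n+1<4n$, a contradiction. The same argument applies to $D_2$. In particular no $D_l$ lies inside a block.

**Step 2: set up the count.** For a block $B$, the vertices of $D_l$ in $B$ together with the edges of $D_l$ inside $B$ form disjoint paths. Let $v_B$ be the number of these paths for $D_1$ and $D_2$ together; $v_B\ge1$ since $B$ is covered. Each path has exactly two edges of its cycle leaving $B$ (both at the same vertex if the path is a single vertex). Let $B$ belong to the strand $s$, and let $x$ be the vertex of $X$ joined to $I_B$ by (E2). Over both cycles, with multiplicity, let $\beta_B$ be the number of cycle edges between $I_B$ and $z_s$, let $\xi_B$ be the number between $I_B$ and $x$, and let $\gamma_B$ be the number between $A_B$ and $X$. These are all the leaving edges, so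
$$2v_B=\beta_B+\xi_B+\gamma_B. \tag{4}$$
Let $\delta$ be the number of vertices of $X$ lying on only one of $D_1,D_2$. Every vertex of $X$ is on at least one cycle, and all edges at $X$ go to blocks, so
$$\sum_B(\xi_B+\gamma_B)=2(2n-\delta)=4n-2\delta. \tag{5}$$
Each cycle has at most two edges at $z_s$, so for every strand $s$
$$\beta_{B_s^-}+\beta_{B_s^+}\le4. \tag{6}$$

**Step 3: blocks with $v_B=1$ are traversed as intended.** Call $B$ *normal* if $v_B=1$. Then one cycle $D$ meets $B$, in one path containing all of $B$. Its ends lie in $I_B$, so its leaving edges go to $x$ or $z_s$. If both went to the same vertex, $D$ would contain only one vertex of $T$, contradicting Step 1. Hence $\beta_B=\xi_B=1$ and $\gamma_B=0$ for normal $B$.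

**Step 4: blocks with $v_B\ge2$ have one possible shape.** Let $\mathcal H$ be the set of these *heavy* blocks and $h=|\mathcal H|$. The $4n-h$ normal blocks contribute $1$ each to (5), so $\sum_{B\in\mathcal H}(\xi_B+\gamma_B)=h-2\delta$. With (4),
$$4h\le\sum_{B\in\mathcal H}2v_B=\sum_{B\in\mathcal H}\beta_B+h-2\delta,
\qquad\text{so}\qquad
\sum_{B\in\mathcal H}\beta_B\ge3h+2\delta. \tag{7}$$
Now bound the left side strand by strand. If both blocks of a strand are heavy, their $\beta$'s sum to at most $4<6$ by (6). If exactly one is heavy, the other is normal and has $\beta=1$, so the heavy one has $\beta\le3$. So the sum is at most $3h$, and (7) forces equality everywhere: $\delta=0$, at most one heavy block per strand, and $\beta_B=3$ for every heavy block. Then equality holds in $4h\le\sum 2v_B$ too, so $v_B=2$ and $\xi_B+\gamma_B=1$ for every heavy $B$.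

**Step 5: this shape is impossible.** Suppose $B$ is heavy, in the strand $s$ with other block $B'$, so $\beta_B=3$ and $\beta_{B'}=1$. All four cycle edges possible at $z_s$ are used and go to $B\cup B'$. So $z_s$ lies on both cycles; one of them, say $D_1$, uses one edge from $z_s$ to $B'$ and one to $B$, and $D_2$ uses two edges from $z_s$ to $B$. Of the four leaving edges at $B$, three are now accounted for. Each cycle has an even number of leaving edges at $B$, so the fourth belongs to $D_1$. Thus $D_2$ meets $B$ in one path, and both leaving edges of this path go to $z_s$. So $D_2$ contains only one vertex of $T$, contradicting Step 1.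

Hence there are no heavy blocks, and (5) reads $4n=4n-2\delta$, so $\delta=0$. We record the result.

**Fact 1.** Every block is met by exactly one of $D_1,D_2$; its index is the *label* of the block. The cycle meets the block in one path containing the whole block, with one leaving edge to $z_s$ and one to the vertex of $X$ joined to $I_B$ by (E2).

**Fact 2.** Every $x_i$ lies on both cycles. Its four cycle edges go one to each of the four blocks at $x_i$, namely the right blocks at position $i-1$ and the left blocks at position $i$. So two of these blocks have label $1$ and two have label $2$.

**Fact 3.** At each $z_s$ there are exactly two cycle edges that are not links, one to each block of $s$. If $z_s$ lies on both cycles, exactly two link edges, with multiplicity, are used at $z_s$; otherwise none. Moreover $V(D_1)\cap V(D_2)=X\cup\{z_s: z_s \text{ lies on both cycles}\}$.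

Fact 2 follows from $\delta=0$, $\gamma_B=0$ and $\xi_B=1$; Fact 3 from $\beta_B=1$ and from the fact that each block is met by only one cycle.

## 6. Cut strands and a permutation of sites

**Definition.** A strand is *cut* if its two blocks have different labels. Otherwise it is *uncut* and its label is that of its blocks.

In the exchange shown after condition (3), the strands $(0,0)$ and $(0,1)$ are cut and all others are uncut. If $s$ is cut, then by Fact 3 each cycle has exactly one block edge and one link edge at $z_s$. If $s=(i,j)$ is uncut with label $l$, then $D_l$ contains an $x_i$–$x_{i+1}$ path through all of $s$.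

**Step 1: a cut leaf forces its target hub to be cut.** *If a leaf $s$ is cut, then the hub $\eta$ of $f(s)$ is cut. The link edges used at $z_\eta$ are $z_\eta z_s$, once in each cycle, and nothing else. In particular $s$ is the only cut leaf with target $f(s)$.* Indeed, $z_\eta z_s$ is the only link at $z_s$, so both cycles use it. By Fact 3 there is no other link use at $z_\eta$. So each cycle has exactly one link edge and hence one block edge at $z_\eta$, and the two block edges go to the two different blocks. So $\eta$ is cut. A second cut leaf with the same target would use another link at $z_\eta$.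

**Step 2: the balance at the vertices $x_i$.** This is the argument of Section 3. Let $h_i^+$ be the number of blocks of label $1$ among the two left blocks at position $i$ (those to the right of $x_i$), and $h_{i+1}^-$ the number among the two right blocks at position $i$ (those to the left of $x_{i+1}$). By Fact 2, $h_i^-+h_i^+=2$ for all $i$.

* *If no strand at position $i$ is cut, then the two strands there have different labels, and $h_i^+=h_{i+1}^-=h_i^-=h_{i+1}^+=1$.* If both had the same label, one cycle would contain two internally disjoint $x_i$–$x_{i+1}$ paths, so it would consist of them and contain only two vertices of $X$, contradicting Fact 2. So $h_i^+=h_{i+1}^-=1$, and the rest follows from $h^-+h^+=2$.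
* *If exactly one strand at position $i$ is cut, then $|h_i^+-h_{i+1}^-|=1$.* The uncut strand contributes equally to both numbers, the cut one to exactly one of them.

**Step 3: a cut hub forces a cut leaf at its own site.** *If the hub at $p_i$ is cut, then some leaf at positions $p_i-1,p_i,p_i+1$ is cut.* Suppose not. All strands at $p_i\pm1$ are leaves, so positions $p_i\pm1$ have no cut strand, and Step 2 gives $h_{p_i}^+=1$ and $h_{p_i+1}^-=1$. But exactly one strand at position $p_i$ is cut, so these numbers differ by $1$, a contradiction.

**Step 4: the two forcings together give a permutation.** Let $U$ be the set of sites whose hub is cut. By Step 3 and the disjointness of the triples there are at least $|U|$ cut leaves. By Step 1, $s\mapsto f(s)$ is an injection from the cut leaves into $U$, so there are at most $|U|$. Hence for each $i\in U$ there is exactly one cut leaf $g_i$ at positions $p_i-1,p_i,p_i+1$, there are no other cut leaves, and $\alpha(i):=f(g_i)$ defines a bijection $\alpha:U\to U$. By (3), $\alpha(i)\ne i$. For $i\in U$ write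
$$y_i=z_{(p_i,0)},\qquad w_i=z_{g_i}.$$
The cut strands are the hubs of $U$ and the leaves $g_i$. By Step 1 and since $\alpha$ is onto $U$, the link edges used at cut strands are exactly the edges $w_iy_{\alpha(i)}$, $i\in U$, each used once by each cycle.

**Step 5: no other link is used.** Suppose $D_m$ uses a link edge that is not one of these. At least one of its ends is then a vertex $z_s$ with $s$ uncut. Both block edges at $z_s$ belong to one cycle, which therefore has no link at $z_s$. So that cycle is $D_{\bar m}$, and both edges of $D_m$ at $z_s$ are links. Follow $D_m$ from $z_s$ along links until the first vertex $z$ at which $D_m$ has a block edge; it exists because $D_m\supseteq X$. At $z$, the cycle $D_m$ has one link edge and one block edge. At an uncut strand a cycle has two block edges or none, so the strand of $z$ is cut. By Step 4 the link edge of $D_m$ at $z$ leads to a vertex of a cut strand, where $D_m$ has a block edge. But the vertex we came from along this link has no block edge of $D_m$, a contradiction.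

If $U=\emptyset$, then by Step 1 no leaf is cut either, so no strand is cut, no link is used, and Fact 3 gives $V(D_1)\cap V(D_2)=X$, as desired. **So assume $U\ne\emptyset$; we look for a contradiction.** Since $\alpha$ has no fixed point, $|U|\ge2$.

## 7. Signs at the sites and the graphs $\Gamma_1,\Gamma_2$

We now describe what the cycles can look like, precisely enough to decide whether the pieces close up into one cycle. Let $i\in U$, $p=p_i$, and call $i$ of type $\mathrm C$, $\mathrm R$ or $\mathrm L$ according to the type of $g_i$.

**Lemma B.** For each label $l$ there is a sign $\varepsilon_l(i)\in\{+,-\}$ such that, with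
$$(\lambda_l(i),\rho_l(i))=\begin{cases}(y_i,w_i)&\text{if }\varepsilon_l(i)=+,\\(w_i,y_i)&\text{if }\varepsilon_l(i)=-,\end{cases}$$
the part of $D_l$ at positions $p-1,p,p+1$, without links, consists of an $x_{p-1}$–$\lambda_l(i)$ path and a disjoint $\rho_l(i)$–$x_{p+2}$ path, together containing $x_p$ and $x_{p+1}$. Moreover

* $\varepsilon_1(i)=\varepsilon_2(i)=+$ for type $\mathrm R$,
* $\varepsilon_1(i)=\varepsilon_2(i)=-$ for type $\mathrm L$,
* $\varepsilon_1(i)=-\varepsilon_2(i)$ for type $\mathrm C$.

So $\lambda_l(i)$ is where $D_l$, coming from the left, has to leave by a link, and $\rho_l(i)$ is where it comes in before going on to the right.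

*Proof.* The only cut strands at these positions are the hub and $g_i$. We compute all labels using Section 6, Step 2 and Fact 2.

*Type $\mathrm C$,* $g_i=(p,1)$. Positions $p-1$ and $p+1$ are uncut, so each has one strand of each label, and $h_p^+=1$. So the left blocks of the hub and of $g_i$ have different labels. Both strands are cut, so their right blocks have the opposite labels. Thus $D_l$ goes from $x_{p-1}$ along a strand to $x_p$, then through the left block of label $l$ to one of $y_i,w_i$. The right block of label $l$ is in the other strand, so $D_l$ also contains a path from the other one of $y_i,w_i$ to $x_{p+1}$ and along a strand to $x_{p+2}$. For the other label the roles of $y_i,w_i$ are exchanged.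

*Type $\mathrm R$,* $g_i=(p+1,j)$. Position $p-1$ and the strands $(p,1)$, $(p+1,1-j)$ are uncut. So position $p-1$ has one strand of each label and $h_p^+=1$. Let $m$ be the label of $(p,1)$. Then the hub has left block $\bar m$, hence right block $m$. At $x_{p+1}$ both right blocks of position $p$ have label $m$, so both left blocks of position $p+1$ have label $\bar m$. Thus $(p+1,1-j)$ has label $\bar m$, and $g_i$ has left block $\bar m$ and right block $m$. Now read off the cycles:

* $D_{\bar m}$: from $x_{p-1}$ to $x_p$, then through the left block of the hub to $y_i$; and from $w_i$ through the left block of $g_i$ back to $x_{p+1}$, then along $(p+1,1-j)$ to $x_{p+2}$.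
* $D_m$: from $x_{p-1}$ to $x_p$, along $(p,1)$ to $x_{p+1}$, then back through the right block of the hub to $y_i$; and from $w_i$ through the right block of $g_i$ to $x_{p+2}$.

Both signs are $+$.

*Type $\mathrm L$,* $g_i=(p-1,j)$. Position $p+1$ and the strands $(p,1)$, $(p-1,1-j)$ are uncut. So position $p+1$ has one strand of each label and $h_{p+1}^-=1$. Let $m$ be the label of $(p,1)$. Then the hub has right block $\bar m$, hence left block $m$. At $x_p$ both left blocks of position $p$ have label $m$, so both right blocks of position $p-1$ have label $\bar m$. Thus $(p-1,1-j)$ has label $\bar m$, and $g_i$ has right block $\bar m$ and left block $m$.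

* $D_{\bar m}$: from $x_{p-1}$ along $(p-1,1-j)$ to $x_p$, then back through the right block of $g_i$ to $w_i$; and from $y_i$ through the right block of the hub to $x_{p+1}$, then on to $x_{p+2}$.
* $D_m$: from $x_{p-1}$ through the left block of $g_i$ to $w_i$; and from $y_i$ through the left block of the hub back to $x_p$, along $(p,1)$ to $x_{p+1}$, then on to $x_{p+2}$.

Both signs are $-$. $\square$

**Contracting the cycles.** All positions outside the triples of the sites in $U$ are uncut and have one strand of each label, so there $D_l$ passes from $x_q$ to $x_{q+1}$. Let $i^+$ be the next element of $U$ after $i$ in the cyclic order $(a,b,c,d,e)$. By Lemma B, removing the links from $D_l$ leaves exactly the paths from $\rho_l(i)$ to $\lambda_l(i^+)$, $i\in U$. Let $\Gamma_l$ be the multigraph on $\{y_i,w_i:i\in U\}$ with *path edges* $\rho_l(i)\lambda_l(i^+)$ and *link edges* $w_iy_{\alpha(i)}$, for $i\in U$. Each of the two kinds of edges meets every vertex exactly once, so $\Gamma_l$ is 2-regular (two parallel edges are possible). It arises from $D_l$ by contracting each of the paths to a single edge. Since $D_l$ is one cycle,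
$$\Gamma_1\text{ and }\Gamma_2\text{ are connected, that is, single cycles on } 2|U|\ge4 \text{ vertices}. \tag{8}$$

Everything now depends on the types, which together with the targets determine $\alpha$ and the signs. So $\Gamma_1$ and $\Gamma_2$ are small objects that we can write down. The task is to choose the targets so that (8) always fails.

**Two sites are not enough.** Suppose we had built the graph with the sites $a,b$ only. Then (3) leaves no choice: all leaves at $a$ have target $b$ and vice versa. Consider $U=\{a,b\}$ with $a$ of type $\mathrm R$ and $b$ of type $\mathrm L$. In both labels $\varepsilon(a)=+$ and $\varepsilon(b)=-$. The path edges are $\rho(a)\lambda(b)=w_aw_b$ and $\rho(b)\lambda(a)=y_by_a$, and the link edges are $w_ay_b$ and $w_by_a$. Together they form the single cycle $w_a\,w_b\,y_a\,y_b\,w_a$, so (8) is no obstacle. And the pair of cycles really exists. Take $g_a=(1,0)$, $g_b=(2,0)$, so that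
$$y_a=z_{(0,0)},\quad w_a=z_{(1,0)},\quad w_b=z_{(2,0)},\quad y_b=z_{(3,0)},$$
with links $w_ay_b$ and $w_by_a$. Writing $-$ and $+$ for left and right blocks, let

* $D_1$: $x_0,\ (0,1),\ x_1,\ (0,0)^+,\ y_a,\ w_b,\ (2,0)^-,\ x_2,\ (1,0)^+,\ w_a,\ y_b,\ (3,0)^-,\ x_3,\ (3,1),\ x_4$, then the strands $(i,0)$ for $i=4,\dots,n-1$ back to $x_0$;
* $D_2$: $x_0,\ (0,0)^-,\ y_a,\ w_b,\ (2,0)^+,\ x_3,\ (2,1),\ x_2,\ (1,1),\ x_1,\ (1,0)^-,\ w_a,\ y_b,\ (3,0)^+,\ x_4$, then the strands $(i,1)$ for $i=4,\dots,n-1$ back to $x_0$.

All blocks are covered, and the intersection is $X\cup\{y_a,w_a,y_b,w_b\}$, with $n+4>k$ vertices. So the targets must depend on the type, and we need more sites to have a choice.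

**Which patterns are forbidden.** The following lemma lists the short closed circuits that we shall try to force.

**Lemma C (closing rules).** Let $l$ be a label, write $\varepsilon=\varepsilon_l$, and let $i\in U$, $j=i^+$.

1. It is impossible that $\varepsilon(i)=\varepsilon(j)=+$ and $\alpha(i)=j$.
2. It is impossible that $\varepsilon(i)=\varepsilon(j)=-$ and $\alpha(j)=i$.
3. Let $|U|\ge3$ and $h=j^+$. It is impossible that $(\varepsilon(i),\varepsilon(j),\varepsilon(h))=(+,-,+)$, $\alpha(i)=j$ and $\alpha(j)=h$.
4. Let $|U|\ge3$ and $h=j^+$. It is impossible that $(\varepsilon(i),\varepsilon(j),\varepsilon(h))=(-,+,-)$, $\alpha(h)=j$ and $\alpha(j)=i$.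

*Proof.* In each case we find a component of $\Gamma_l$ with fewer than $2|U|$ vertices, contradicting (8).

1. Here $\rho(i)=w_i$ and $\lambda(j)=y_j$, so the path edge $w_iy_j$ is parallel to the link edge $w_iy_{\alpha(i)}$. This is a component with two vertices, and $2|U|\ge4$.
2. Here $\rho(i)=y_i$ and $\lambda(j)=w_j$, so the path edge $y_iw_j$ is parallel to the link edge $w_jy_{\alpha(j)}$.
3. The path edges $\rho(i)\lambda(j)=w_iw_j$ and $\rho(j)\lambda(h)=y_jy_h$ and the link edges $w_iy_j$, $w_jy_h$ form the 4-cycle $w_i\,w_j\,y_h\,y_j\,w_i$. This is a component with four vertices, and $2|U|\ge6$.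
4. The path edges $\rho(i)\lambda(j)=y_iy_j$ and $\rho(j)\lambda(h)=w_jw_h$ and the link edges $w_hy_j$, $w_jy_i$ form the 4-cycle $y_i\,y_j\,w_h\,w_j\,y_i$. $\square$

A site of type $\mathrm R$ has sign $+$ in both labels and one of type $\mathrm L$ has sign $-$ in both. A site of type $\mathrm C$ has each sign in one label, and we may pick the label that suits us. Because (8) must hold for both labels, one bad label is enough.

## 8. A table of targets that admits no permutation

Here are the targets of the leaves at the five sites.

| site | type $\mathrm C$ | type $\mathrm R$ | type $\mathrm L$ |
|---|---|---|---|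
| $a$ | $b$ | $b$ | $e$ |
| $b$ | $c$ | $a$ | $d$ |
| $c$ | $a$ | $b$ | $b$ |
| $d$ | $b$ | $e$ | $b$ |
| $e$ | $a$ | $d$ | $a$ |

Both leaves of type $\mathrm R$ at a site get the same target, and likewise for type $\mathrm L$. The leaves at positions $14,\dots,n-2$ get target $b$. No row contains its own site, so (3) holds. This completes the definition of $G$.

Read the table as a list of possible arcs $i\to\alpha(i)$, with the types of $i$ that allow them:
$$\begin{aligned}
&a\to b\ \{\mathrm R,\mathrm C\},\quad a\to e\ \{\mathrm L\};\\
&b\to a\ \{\mathrm R\},\quad b\to c\ \{\mathrm C\},\quad b\to d\ \{\mathrm L\};\\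
&c\to b\ \{\mathrm R,\mathrm L\},\quad c\to a\ \{\mathrm C\};\\
&d\to b\ \{\mathrm L,\mathrm C\},\quad d\to e\ \{\mathrm R\};\\
&e\to a\ \{\mathrm L,\mathrm C\},\quad e\to d\ \{\mathrm R\}.
\end{aligned}$$

**Step 1: $\alpha$ has no 2-cycle.** This reduces the possibilities to a few long cycles. The pairs with arcs in both directions are $ab,\ bc,\ bd,\ ae,\ de$.

* $(d\,e)$: both types are $\mathrm R$, so the signs are $+,+$; $e=d^+$ and $\alpha(d)=e$. Excluded by rule 1.
* $(a\,b)$: $b=a^+$, and $b$ has type $\mathrm R$, sign $+$. The type of $a$ is $\mathrm R$ or $\mathrm C$, so some label has $\varepsilon(a)=+$; also $\alpha(a)=b$. Excluded by rule 1.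
* $(b\,c)$: $c=b^+$. Here $b$ has type $\mathrm C$ and $c$ has type $\mathrm R$ or $\mathrm L$, so in exactly one label the signs of $b$ and $c$ agree. In that label rule 1 applies if both are $+$, since $\alpha(b)=c$, and rule 2 if both are $-$, since $\alpha(c)=b$.
* $(b\,d)$: the only arc into $c$ comes from $b$, and $\alpha(b)=d$, so $c\notin U$ and $d=b^+$. Here $b$ has type $\mathrm L$, sign $-$, and $d$ has type $\mathrm L$ or $\mathrm C$. Take a label with $\varepsilon(d)=-$. Since $\alpha(d)=b$, rule 2 applies with $i=b$, $j=d$.
* $(a\,e)$: $a=e^+$. Here $a$ has type $\mathrm L$, sign $-$, and $e$ has type $\mathrm L$ or $\mathrm C$. Take a label with $\varepsilon(e)=-$. Since $\alpha(a)=e$, rule 2 applies with $i=e$, $j=a$.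

**Step 2: list the remaining permutations.** Now $\alpha$ has no fixed point and no 2-cycle, and $|U|\le5<3+3$, so $\alpha$ is a single cycle of length at least $3$.

If $c\in U$, then $b\to c$, as this is the only arc into $c$. By Step 1 not $c\to b$, so $c\to a$. If then $a\to b$, the cycle is $a\to b\to c\to a$. If $a\to e$, then not $e\to a$, so $e\to d$; then not $d\to e$, so $d\to b$, and the cycle is $b\to c\to a\to e\to d\to b$.

If $c\notin U$, the available arcs on $\{a,b,d,e\}$ are $a\leftrightarrow b$, $b\leftrightarrow d$, $d\leftrightarrow e$, $e\leftrightarrow a$. The only directed cycles of length at least $3$ among them are the two orientations of $a,b,d,e$.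

So there are four cases.

**Step 3: exclude $a\to b\to c\to a$.** Here $U=\{a,b,c\}$ and $\alpha(i)=i^+$ for all $i\in U$. The sites $b$ and $c$ have type $\mathrm C$, and $a$ has type $\mathrm R$ or $\mathrm C$. If $a$ has type $\mathrm R$, take the label with $\varepsilon(b)=+$; rule 1 excludes the pair $a,b$. If $a$ has type $\mathrm C$, all three signs are reversed between the two labels, so some label has at least two signs $+$. Any two elements of $U$ are of the form $i,i^+$ in some order, so rule 1 applies.

**Step 4: exclude $a\to b\to d\to e\to a$.** Here $a^+=b$ and $b^+=d$. The site $a$ has type $\mathrm R$ or $\mathrm C$, $b$ has type $\mathrm L$, and $d$ has type $\mathrm R$. Take a label with $\varepsilon(a)=+$. Then $(\varepsilon(a),\varepsilon(b),\varepsilon(d))=(+,-,+)$, $\alpha(a)=b$ and $\alpha(b)=d$. Rule 3 applies with $(i,j,h)=(a,b,d)$.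

**Step 5: exclude $a\to e\to d\to b\to a$.** Again $a^+=b$ and $b^+=d$. The site $a$ has type $\mathrm L$, $b$ has type $\mathrm R$, and $d$ has type $\mathrm L$ or $\mathrm C$. Take a label with $\varepsilon(d)=-$. Then $(\varepsilon(a),\varepsilon(b),\varepsilon(d))=(-,+,-)$, $\alpha(d)=b$ and $\alpha(b)=a$. Rule 4 applies with $(i,j,h)=(a,b,d)$.

**Step 6: exclude $b\to c\to a\to e\to d\to b$.** Here $U$ consists of all five sites, $d^+=e$ and $e^+=a$. The site $a$ has type $\mathrm L$, $e$ has type $\mathrm R$, and $d$ has type $\mathrm L$ or $\mathrm C$. Take a label with $\varepsilon(d)=-$. Then $(\varepsilon(d),\varepsilon(e),\varepsilon(a))=(-,+,-)$, $\alpha(a)=e$ and $\alpha(e)=d$. Rule 4 applies with $(i,j,h)=(d,e,a)$.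

All cases are excluded, so $U=\emptyset$. By the end of Section 6, $V(D_1)\cap V(D_2)=X$, which has $n=k-1$ elements. This holds for any two cycles $D_1,D_2$ that cover $V(G)$. Since the cycles $C_1\neq C_2$ of Section 4 cover $V(G)$, every pair $C_1',C_2'$ admitted in the conjecture for them covers $V(G)$ as well, and so it has only $k-1$ common vertices. This proves Theorem 1, and the conjecture is false for every $k\ge16$. $\blacksquare$
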